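# Unique uniform norms and the spectral radius: a tree of polydiscs

## 1. Uniform algebras and continuous norms

Start with a commutative Banach algebra $A$ whose norm is the supremum norm of its Gelfand transforms, and suppose that $A$ carries no other norm satisfying $|a^2|=|a|^2$. We shall show that no algebra norm dominated by a multiple of the given one can be smaller, at any element, than the spectral radius. The proof takes a page and uses two properties of the norms involved. The lecture is about what happens when each of the two is dropped.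

**Conventions.** All algebras are complex and commutative. A *norm* on an algebra means an algebra norm, $|ab|\le|a||b|$, not necessarily complete. For a commutative Banach algebra $(A,\|\cdot\|)$, $\Delta=\Delta(A)$ is the space of characters (nonzero multiplicative linear functionals) with the Gelfand topology, and $\hat a(\varphi)=\varphi(a)$. We use the textbook facts: characters are automatically continuous with norm at most $1$; $\Delta$ is locally compact and each $\hat a$ is continuous and vanishes at infinity; the spectral radius is
$$r(a)=\lim_n\|a^n\|^{1/n}=\sup_{\Delta}|\hat a| ,$$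
where the supremum is read as $0$ if $\Delta=\varnothing$. So $r$ is subadditive and submultiplicative, $r(a^2)=r(a)^2$, and if $r(a)>0$ the supremum is attained. The algebra is *semisimple* if $\hat a=0$ implies $a=0$, that is, if $r$ is a norm. For $F\subset\Delta$ put $k(F)=\{a:\hat a|_F=0\}$, a closed ideal; for an ideal $J$, its hull $h(J)$ is the set of $\varphi\in\Delta$ that vanish on $J$. All semisimple algebras below are nonzero. We call $A$ a *uniform algebra* if its norm is $r$.

**Definition (uniform norm, UUNP).** A norm $|\cdot|$ on $A$ is a *uniform norm* if $|a^2|=|a|^2$ for all $a$. The algebra has the *unique uniform norm property* (UUNP) if it has exactly one uniform norm.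

**Definition (SEP).** The algebra has the *spectral extension property* (SEP) if $r(a)\le|a|$ for every $a\in A$ and every norm $|\cdot|$ on $A$, continuous or not.

For SEP, try $A=\mathbb C^n$ with coordinate idempotents $e_i$. For any norm, $ae_i=a_ie_i$ gives $|a_i||e_i|\le|a||e_i|$, hence $|a_i|\le|a|$, so $r(a)=\max|a_i|\le|a|$: SEP holds. On the other hand, let $A$ be the disc algebra (functions continuous on the closed unit disc $\mathbb D$, holomorphic inside). Then $\sup_{|z|\le1/2}|f|$ is a uniform norm by the identity theorem, and it differs from $\sup_{\mathbb D}|f|$. So UUNP fails, and SEP fails with it, since $r(z)=1>1/2$.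

The disc algebra shows how uniform norms arise: as suprema over sets of characters. This is the whole story.

**Lemma A.** Let $A$ be a semisimple commutative Banach algebra and $|\cdot|$ a norm on $A$ with completion $C$.

(a) $\lim_n|a^n|^{1/n}\le r(a)$ for all $a\in A$.

(b) If $|\cdot|$ is uniform, then $F=\{\chi|_A:\chi\in\Delta(C)\}$ is a subset of $\Delta(A)$ with $k(F)=0$, and $|a|=\sup_F|\hat a|$ for all $a\in A$.

(c) If $F\subset\Delta(A)$ and $k(F)=0$, then $a\mapsto\sup_F|\hat a|$ is a uniform norm. In particular $r$ is a uniform norm.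

(d) SEP implies UUNP.

(e) If $k(F)\ne0$ for every closed $F\subsetneq\Delta(A)$, then $A$ has UUNP.

**Proof.** A character $\chi$ of $C$ is continuous and $A$ is dense in $C$, so $\chi|_A\ne0$ and $\chi|_A\in\Delta(A)$. Hence $\lim|a^n|^{1/n}=r_C(a)=\sup_{\chi}|\chi(a)|\le r(a)$, which is (a). If $|\cdot|$ is uniform, then $|x^2|=|x|^2$ holds on $C$ by continuity, so $|x|=|x^{2^n}|^{2^{-n}}\to r_C(x)$. Thus $|a|=\sup_F|\hat a|$ on $A$, and $k(F)=0$ because $|\cdot|$ is a norm; this is (b). In (c) submultiplicativity and the square property are clear, and $\sup_F|\hat a|=0$ means $a\in k(F)=0$; for $r$ take $F=\Delta$.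

For (d), let $|\cdot|$ be uniform. By SEP, $r(a)\le|a|$; by (b), $|a|\le r(a)$. So $r$ is the only uniform norm. For (e), take $|\cdot|$ uniform and $F$ as in (b). Then $k(\overline F)=k(F)=0$ by continuity of the $\hat a$, so the hypothesis forces $\overline F=\Delta$, and $|a|=\sup_F|\hat a|=\sup_\Delta|\hat a|=r(a)$. $\square$

For example, $C[0,1]$ has UUNP by (e): if $F\subsetneq[0,1]$ is closed, the function "distance to $F$" is a nonzero element of $k(F)$ (for $F=\varnothing$ take the function $1$).

In the other direction, UUNP gives many elements living on small sets, at least near points where some $|\hat b|$ is maximal.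

**Lemma B.** Let $A$ be semisimple with UUNP. Let $b\in A$ with $r(b)=1=\hat b(x)$ for some $x\in\Delta$, let $0<\eta<1$ and $V=\{\varphi\in\Delta:|1-\hat b(\varphi)|<\eta\}$. Then $k(\Delta\setminus V)\neq0$.

**Proof.** Otherwise, by Lemma A(c), $\sup_{\Delta\setminus V}|\hat a|$ is a uniform norm, so it equals $r(a)$ for every $a$. Test this on $c=(b+b^2)/2$. On one hand $r(c)\ge|\hat c(x)|=1$. On the other hand, off $V$ the parallelogram identity gives
$$|1+\hat b|^2=2+2|\hat b|^2-|1-\hat b|^2\le4-\eta^2 ,$$
so $|\hat c|=|\hat b||1+\hat b|/2\le(1-\eta^2/4)^{1/2}<1$ there. Hence $\sup_{\Delta\setminus V}|\hat c|<1\le r(c)$, a contradiction. $\square$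

Now the easy case.

**Proposition C.** Let $A$ be a semisimple commutative Banach algebra with UUNP whose norm satisfies $\|\cdot\|\le C\,r$ (for instance a uniform algebra). If $|\cdot|$ is a norm on $A$ with $|\cdot|\le K\|\cdot\|$ for some constant $K$, then $r(a)\le|a|$ for all $a\in A$.

**Proof.** Suppose $|a|<r(a)$. Scale by a complex number so that $r(a)=1=\hat a(x)$ for some $x\in\Delta$. Put $\rho=\lim|a^k|^{1/k}\le|a|<1$ and choose $0<\eta<1-\rho$. Let $V=\{|1-\hat a|<\eta\}$ and $J=k(\Delta\setminus V)$. By Lemma B there is $0\ne f\in J$.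

We divide $f$ by powers of $a$ inside $J$. Write $b=1-a$ (in the unitization if needed). For $g\in J$ the element $b^jg\in J$ has transform $(1-\hat a)^j\hat g$, which vanishes off $V$, so $\|b^jg\|\le C\,r(b^jg)\le C\eta^jr(g)$. Hence $h=\sum_jb^jg$ converges in $J$, and $ah=h-bh=g$. Iterating from $f$, we obtain $h_k\in J$ with $a^kh_k=f$. Its transform is $\hat f/\hat a^k$ on $V$ and $0$ off $V$, and $|\hat a|>1-\eta$ on $V$, so $\|h_k\|\le C(1-\eta)^{-k}r(f)$. Therefore
$$|f|=|a^kh_k|\le|a^k|\,K\|h_k\|\le|a^k|\,KC(1-\eta)^{-k}r(f)\longrightarrow0 ,$$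
because $\rho<1-\eta$. So $f=0$, a contradiction. $\square$

## 2. Two hypotheses to remove, and the one that cannot be removed

By Lemma A(d), SEP implies UUNP. The converse question appears in connection with the paper "Approximate Regularity And Its Avatars In Lau Product Of Commutative Banach Algebras" (http://mathematicstoday.org/archives/V33_2017_8.pdf): must every semisimple commutative Banach algebra with UUNP have SEP? In plain words: if an algebra has only one uniform norm, is every algebra norm on it at least as large as the spectral radius?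

The sensible first attempt is to run the proof of Proposition C in general. Lemma B holds in general, so $J\ne0$. Two steps do not survive as they stand.

The first is the inequality $|h_k|\le K\|h_k\|$, which used continuity of $|\cdot|$. We shall see in Section 8 that it can be replaced.

The second is the convergence of $\sum b^jg$. The transform of $b=1-a$ is small on $V$, and elements of $J$ have transforms living on $V$, but without $\|\cdot\|\le C\,r$ this says nothing about $\|b^jg\|$. The norm on $J$ may remember what $b$ does far away from $V$. This obstacle is real, and the answer to the question is no.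

**Theorem 1.** There is a separable semisimple commutative Banach algebra $(A,\|\cdot\|)$ such that

1. for every closed $F\subsetneq\Delta(A)$, $k(F)\neq0$; consequently $A$ has UUNP;
2. there is an algebra norm $|\cdot|\le\|\cdot\|$ on $A$ with $\lim_n|a^n|^{1/n}=0$ for all $a\in A$; consequently $A$ does not have SEP.

The unitization $A\oplus\mathbb C1$ also has UUNP and not SEP.

The violating norm is even continuous, and every element is quasinilpotent for it. The construction is carried out in ZFC. In the other direction, the second obstacle is the only one.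

**Condition (M).** For every closed ideal $J\ne0$ of $A$ and every $b\in A+\mathbb C1$, the operator $M_b:h\mapsto bh$ on $J$ satisfies
$$\lim_k\|M_b^k\|^{1/k}\le\sup_{\varphi\in\Delta(A)\setminus h(J)}|\hat b(\varphi)| .$$

**Theorem 2.** If a semisimple commutative Banach algebra $A$ satisfies (M), in particular if $A$ is a uniform algebra, then UUNP $\iff$ SEP for $A$. No continuity of the norms in SEP is assumed.

## 3. One disc and one element over it: choosing the weights

Before building the algebra, look at two variables. Let $B_\emptyset$ be the algebra of power series $\sum c_kz_0^k$ with $\|f\|_\emptyset=\sum|c_k|<\infty$, viewed as functions on $\mathbb D$. It has a norm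
$$[f]_\emptyset=\sum_ke^{-k^2}|c_k|\le\|f\|_\emptyset ,$$
submultiplicative since $(k+l)^2\ge k^2+l^2$, for which $[z_0^k]_\emptyset^{1/k}=e^{-k}\to0$, while $r(z_0)=1$. So SEP fails badly. UUNP fails too, as for the disc algebra: no nonzero function vanishes on a small disc.

To repair UUNP we adjoin elements living over small sets. Let $U\subset\mathbb D$ be a closed disc of positive radius with $0\notin U$. We want a new element $z_1$ such that every character $\varphi$ with $\varphi(z_1)\ne0$ has $\varphi(z_0)\in U$. General elements will be $\sum q_kz_1^k$ with $q_k\in B_\emptyset$ and norm $\sum_kN_k(q_k)$, so we must choose norms $N_k$ on $B_\emptyset$. If $\varphi(z_0)=w$ and $\varphi(z_1)=\lambda$, then for each polynomial $p$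
$$|p(w)\lambda|^k=|\varphi(p^kz_1^k)|\le N_k(p^k),\tag{1}$$
so for the localization we want $N_k(p^k)^{1/k}\to\sup_U|p|$.

The obvious choice is $N_k(q)=\sup_U|q|$ for all $k\ge1$. It localizes perfectly, but it kills every small norm. Indeed, let $|\cdot|$ be any algebra norm with $|pz_1|\le\sup_U|p|$ for polynomials $p$. Then
$$|z_1|\le|z_0^k|\,|pz_1|+|(1-z_0^kp)z_1|\le|z_0^k|\sup_U|p|+\sup_U|1-z_0^kp| .$$
Since $0\notin U$, the Taylor series of $z_0^{-k}$ at the center of $U$ converges uniformly on $U$; letting $p$ run through its partial sums gives $|z_1|\le|z_0^k|\,(\min_U|z_0|)^{-k}$. As $|z_1|>0$, we get $\lim|z_0^k|^{1/k}\ge\min_U|z_0|$. With discs $U$ close to the unit circle among those used, $z_0$ could not have $|z_0|<1$. This is Proposition C again: the norm over $U$ is too natural.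

So for each fixed $k$, $N_k$ must remember the full norm $\|q\|_\emptyset$; but the memory must fade as $k\to\infty$, and (1) tells us how fast. With a weight $e^{-ck}$, taking $N_k(q)=\max(\sup_U|q|,e^{-ck}\|q\|_\emptyset)$, (1) applied to $p^m$ gives, after $k$-th roots, only $|p(w)^m\lambda|\le\max(\sup_U|p|^m,e^{-c}\|p^m\|_\emptyset)$, and $m$-th roots then give the trivial bound $|p(w)|\le\sup_{\mathbb D}|p|$. With a weight $e^{-k^2}$,
$$N_k(q)=\max\bigl(\sup_U|q|,\;e^{-k^2}\|q\|_\emptyset\bigr),$$
the $k$-th root of $e^{-k^2}\|p^k\|_\emptyset$ is at most $e^{-k}\|p\|_\emptyset\to0$, so localization holds. And $N_k(q)\ge e^{-k^2}[q]_\emptyset$, so the norm $\sum e^{-k^2}[q_k]_\emptyset$ lies below $\sum N_k(q_k)$, and $z_0$ stays quasinilpotent for it.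

If we do this for discs $U$ of all positions in $\mathbb D$, each new variable $z_1$ brings in a new set $U\times\mathbb D$, whose small open subsets need elements of their own. So the construction must be repeated over a tree.

## 4. Polydiscs and function algebras along a tree

Let $T$ be the set of finite sequences of positive integers, $|s|$ the length of $s$, $\le$ the initial-segment order, $t^-$ the parent of $t\ne\emptyset$, and $t|i$ the initial segment of $t$ of length $i$. A *polydisc* in $\mathbb C^n$ ($n\ge1$) is a product of $n$ closed discs of positive radius.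

**Step 1: the sets.** The purpose is to attach to each node a small set over which its new element will live. We choose $U_s\subset\mathbb C^{|s|}$ and put $W_s=U_s\times\mathbb D\subset\mathbb C^{|s|+1}$, with coordinates $z_0,\dots,z_{|s|}$. Let $U_\emptyset=\mathbb C^0$ be a point, so $W_\emptyset=\mathbb D$. Given $U_s$, let $(U_{s^\frown j})_{j\ge1}$ be a sequence of polydiscs contained in $W_s$, none of whose factor discs contains $0$, such that every nonempty relatively open subset of $W_s$ contains $U_{s^\frown j}$ for infinitely many $j$.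

This is possible. The set $W_s$ is a polydisc, hence the closure of its interior, so a nonempty relatively open subset contains a nonempty open subset of $\mathbb C^{|s|+1}$. That set contains a point whose coordinates are all nonzero with rational real and imaginary parts, and then a polydisc around it with rational radii so small that no factor contains $0$. There are countably many such rational polydiscs in $W_s$; list them with each repeated infinitely often.

If $t\neq\emptyset$ and $(z_0,\dots,z_{|t|})\in W_t$, then $(z_0,\dots,z_{|t|-1})\in U_t\subset W_{t^-}$. Iterating, for $s\le t$ the projection to the first $|s|+1$ coordinates maps $W_t$ into $W_s$; call it $\pi_{t,s}$. Clearly $\pi_{u,s}\circ\pi_{t,u}=\pi_{t,s}$ for $s\le u\le t$.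

**Step 2: the algebras $B_t$.** The purpose is to iterate the weights of Section 3. We construct unital commutative Banach algebras $(B_t,\|\cdot\|_t)$ of continuous functions on $W_t$, with pointwise operations, such that $\|1\|_t=1$, $\sup_{W_t}|f|\le\|f\|_t$, and the following uniqueness property holds.

**(U)** If $f\in B_t$ vanishes on some polydisc contained in $W_t$, then $f=0$.

At the root, $B_\emptyset$ is the algebra of Section 3. If $f=\sum c_kz_0^k$ vanishes on a disc in $\mathbb D$, it vanishes on an open subset of the open unit disc, so all $c_k=0$: (U) holds.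

Let $t\ne\emptyset$, $s=t^-$, and suppose $B_s$ is constructed. For $q\in B_s$ and $k\ge0$ put
$$N_{t,k}(q)=\max\bigl(\sup_{U_t}|q|,\;e^{-k^2}\|q\|_s\bigr).$$
Since $U_t\subset W_s$, we have $\sup_{U_t}|q|\le\|q\|_s$, so $e^{-k^2}\|q\|_s\le N_{t,k}(q)\le\|q\|_s$ and $N_{t,0}=\|\cdot\|_s$. Thus each $N_{t,k}$ is a norm on $B_s$ equivalent to $\|\cdot\|_s$. As $(k+l)^2\ge k^2+l^2$, we have $e^{-(k+l)^2}\|qr\|_s\le e^{-k^2}\|q\|_s\,e^{-l^2}\|r\|_s$, and therefore
$$N_{t,k+l}(qr)\le N_{t,k}(q)\,N_{t,l}(r).\tag{2}$$
Let $B_t$ be the set of functions on $W_t=U_t\times\mathbb D$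
$$f(z',z)=\sum_{k\ge0}q_k(z')z^k,\qquad q_k\in B_s,\quad\|f\|_t:=\sum_kN_{t,k}(q_k)<\infty .$$
We check the required properties.

Since $|q_k(z')z^k|\le N_{t,k}(q_k)$ on $W_t$, the series converges absolutely and uniformly; so $f$ is continuous and $\sup_{W_t}|f|\le\|f\|_t$.

The function $f$ determines the power series coefficients $q_k(z')$ for each $z'\in U_t$, hence determines $q_k|_{U_t}$. As $U_t$ is a polydisc in $W_s$, property (U) for $B_s$ shows that $q_k$ is determined. So $\|f\|_t$ is well defined, and $B_t$ is the $\ell^1$-sum of the Banach spaces $(B_s,N_{t,k})$; it is complete.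

If $f=\sum q_kz^k$ and $g=\sum r_lz^l$ are in $B_t$, then by absolute convergence $fg=\sum_n\bigl(\sum_{k+l=n}q_kr_l\bigr)z^n$, and (2) gives $\|fg\|_t\le\sum_{k,l}N_{t,k}(q_k)N_{t,l}(r_l)=\|f\|_t\|g\|_t$. Also $\|1\|_t=N_{t,0}(1)=1$. So $B_t$ is a unital Banach algebra.

For (U), let $f$ vanish on a polydisc $U'\times E\subset W_t$ with $U'\subset U_t$ a polydisc and $E\subset\mathbb D$ a disc. For each $z'\in U'$ the power series $\sum q_k(z')z^k$ converges absolutely on $\mathbb D$ and vanishes on $E$, so all $q_k(z')=0$. Thus $q_k$ vanishes on the polydisc $U'\subset W_s$, and $q_k=0$ by (U) for $B_s$. This completes the induction.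

Three consequences will be used. First, for $s\le t$ the map $f\mapsto f\circ\pi_{t,s}$ is an isometric unital homomorphism $B_s\to B_t$. For $s=t^-$ it places $q$ as the $k=0$ term, of norm $N_{t,0}(q)=\|q\|_s$; in general one composes. Second, polynomials in $z_0,\dots,z_{|t|}$ are dense in $B_t$. This is clear for $B_\emptyset$; inductively, finite sums $\sum_{k\le K}q_kz^k$ are dense in $B_t$, and each $q_k$ can be approximated by polynomials in $\|\cdot\|_{t^-}\ge N_{t,k}$. Third, let $A_t\subset B_t$ be the set of those $f$ with $q_0=0$ (for $t=\emptyset$: $c_0=0$). As $f\mapsto q_0$ (or $c_0$) is a contractive homomorphism, $A_t$ is a closed ideal, and by the same approximation the polynomials divisible by $z_{|t|}$ are dense in $A_t$.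

## 5. The algebra and its characters

**Step 3: gluing.** The purpose is to put all the $A_t$ into one algebra in which incomparable nodes annihilate each other. Let $A$ be the $\ell^1$-direct sum of the $A_t$, $t\in T$, with $\|a\|=\sum_t\|a_t\|_t$ and product
$$(ab)_u=\sum_{\max(s,s')=u}(a_s\circ\pi_{u,s})(b_{s'}\circ\pi_{u,s'}),$$
the sum being over comparable pairs $s,s'$ with maximum $u$; for each $u$ it is a finite sum. In each term one of the two factors has index $u$, so it lies in the ideal $A_u$; hence the term lies in $A_u$. Each comparable pair has exactly one maximum, so summing over all $u$ gives $\|ab\|\le\sum\|a_s\|_s\|b_{s'}\|_{s'}\le\|a\|\|b\|$.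

For associativity, put
$$\Phi_t(a)=\sum_{s\le t}a_s\circ\pi_{t,s}\in B_t .$$
Any two $s,s'\le t$ are comparable, and $u=\max(s,s')\le t$. Grouping the double sum $\Phi_t(a)\Phi_t(b)$ by $u$ gives $\sum_{u\le t}(ab)_u\circ\pi_{t,u}$, that is,
$$\Phi_t(ab)=\Phi_t(a)\Phi_t(b).$$
Moreover $a_\emptyset=\Phi_\emptyset(a)$ and $a_t=\Phi_t(a)-\Phi_{t^-}(a)\circ\pi_{t,t^-}$ for $t\ne\emptyset$. So $(\Phi_t)_t$ is an injective linear map of $A$ into $\prod_tB_t$ that preserves products; hence the product of $A$ is associative and commutative. Being an $\ell^1$-sum of Banach spaces, $A$ is complete, so it is a commutative Banach algebra.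

For $w\in W_t$, the functional $\delta_{t,w}(a)=\Phi_t(a)(w)$ is multiplicative. If all of these vanish at $a$, then all $\Phi_t(a)=0$ and $a=0$. So $A$ is semisimple.

Let $g_t\in A_t\subset A$ be the function $z_{|t|}$. Then $\|g_t\|=1$: for $t\ne\emptyset$ this is $N_{t,1}(1)=1$. If $s,t$ are incomparable, $g_sg_t=0$. If $n=|t|$ and $m_n\ge1$, the product $\prod_{i\le n}g_{t|i}^{m_i}$ in $A$ is the function $z_0^{m_0}\cdots z_n^{m_n}$ in $A_t$. These monomials span the polynomials divisible by $z_n$, which are dense in $A_t$; so polynomials without constant term in the countably many $g_t$ are dense in $A$. Restricting to coefficients with rational real and imaginary parts shows that $A$ is separable.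

Characters have norm at most $1$, so a character is determined by its values on the $g_t$, and the Gelfand topology is the topology of pointwise convergence on $\{g_t\}$: on a bounded set of functionals, pointwise convergence on a dense set is enough, and the value at a polynomial in the $g_t$ is a continuous function of finitely many $\varphi(g_t)$. Also
$$\delta_{t,w}(g_u)=w_{|u|}\ \text{ if }u\le t,\qquad\delta_{t,w}(g_u)=0\ \text{ otherwise}.\tag{3}$$

**Step 4: localization of characters.** The purpose is to prove that $g_t$ really lives over $U_t$ at every character of $A$, not only at the visible ones $\delta_{t,w}$.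

**Lemma D.** Let $\varphi\in\Delta(A)$ with $\varphi(g_t)\ne0$ and $|t|=n\ge1$. Then $w:=(\varphi(g_{t|0}),\dots,\varphi(g_{t|(n-1)}))\in U_t$. In particular all $\varphi(g_{t|i})\ne0$.

**Proof.** Put $\lambda=\varphi(g_t)$, and let $p(z_0,\dots,z_{n-1})$ be a polynomial. The function $pz_n$ is an element of $A_t$, which we write $pg_t$. Expanding it in monomials gives $\varphi(pg_t)=p(w)\lambda$. Its $k$-th power is the function $p^kz_n^k$, so
$$|p(w)\lambda|^k\le\|(pg_t)^k\|=N_{t,k}(p^k)\le\max\bigl(\sup_{U_t}|p|^k,\;e^{-k^2}\|p\|_{t^-}^k\bigr).$$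
Taking $k$-th roots, $|p(w)\lambda|\le\max(\sup_{U_t}|p|,e^{-k}\|p\|_{t^-})$, and as $k\to\infty$ we get $|p(w)||\lambda|\le\sup_{U_t}|p|$. Apply this to $p^m$: $|p(w)|\,|\lambda|^{1/m}\le\sup_{U_t}|p|$. Since $\lambda\ne0$, $m\to\infty$ gives
$$|p(w)|\le\sup_{U_t}|p| .$$
Take $p=z_i-c_i$, where $c_i$ is the center of the $i$-th factor disc of $U_t$: then $|w_i-c_i|$ is at most the radius of that disc. This holds for all $i$, so $w\in U_t$. No factor of $U_t$ contains $0$, so all $w_i\ne0$, and $\varphi(g_{t|n})=\lambda\neq0$ by hypothesis. $\square$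

Put $S(\varphi)=\{t:\varphi(g_t)\ne0\}$. It is nonempty, since $\varphi\ne0$ and polynomials without constant term in the $g_t$ are dense; it is a chain, since $g_sg_t=0$ for incomparable $s,t$; and by Lemma D it is closed under initial segments.

## 6. Every open set of characters carries some $g_t$

**Step 5: the support lemma.** The purpose is to verify the hypothesis of Lemma A(e).

**Lemma E.** Every nonempty open $O\subset\Delta(A)$ contains $\{\varphi:\varphi(g_t)\ne0\}$ for some $t$.

**Proof.** Let $\varphi_0\in O$. By the description of the Gelfand topology there are a finite nonempty $Q\subset T$ and $\varepsilon>0$ with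
$$\{\varphi:|\varphi(g_q)-\varphi_0(g_q)|<\varepsilon\ \text{for all }q\in Q\}\subset O .$$
If $S(\varphi_0)$ is finite, let $s$ be its largest element. Otherwise choose $s\in S(\varphi_0)$ with $|s|\ge\max_{q\in Q}|q|$. In both cases
$$q\in Q,\ q\not\le s\quad\Longrightarrow\quad\varphi_0(g_q)=0 .$$
Indeed, if $q\in S(\varphi_0)$ and $q\not\le s$, then $q>s$, as $S(\varphi_0)$ is a chain. This contradicts the choice of $s$ as largest element in the first case, and $|q|\le|s|$ in the second.

Let $w=(\varphi_0(g_{s|i}))_{0\le i\le|s|}$. Its first $|s|$ coordinates form a point of $U_s$ by Lemma D (nothing to check if $s=\emptyset$), and its last coordinate has modulus at most $\|g_s\|=1$. So $w\in W_s$.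

The set $\{v\in W_s:|v_i-w_i|<\varepsilon\ \text{for all }i\}$ is relatively open and contains $w$. So it contains $U_{s^\frown j}$ for infinitely many $j$. Each $q\in Q$ satisfies $q\ge s^\frown j$ for at most one $j$. Hence we can choose $j$ such that $U_{s^\frown j}$ lies in this set and no $q\in Q$ satisfies $q\ge s^\frown j$. Let $t=s^\frown j$.

Suppose $\varphi(g_t)\ne0$. By Lemma D, $(\varphi(g_{s|i}))_{0\le i\le|s|}\in U_t$, so $|\varphi(g_q)-\varphi_0(g_q)|<\varepsilon$ for each $q\in Q$ with $q\le s$. Now let $q\in Q$ with $q\not\le s$. Then $q\not\ge t$ by the choice of $j$, and $q\not\le t$, because $q\le t$ would mean $q\le s$ or $q=t$. So $q$ and $t$ are incomparable, $g_qg_t=0$, and $\varphi(g_q)=0=\varphi_0(g_q)$. Hence $\varphi\in O$. $\square$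

**Step 6: UUNP.** The purpose is to conclude part 1 of Theorem 1. Let $F\subsetneq\Delta(A)$ be closed. Lemma E applied to $\Delta(A)\setminus F$ gives $t$ such that $\hat g_t=0$ on $F$. So $0\ne g_t\in k(F)$. By Lemma A(e), $A$ has UUNP.

## 7. A continuous norm with only quasinilpotent elements

**Step 7: SEP fails.** The purpose is to write down the small norm that the weights $e^{-k^2}$ have left room for. Define norms on the $B_t$ inductively by
$$\Bigl[\sum c_kz_0^k\Bigr]_\emptyset=\sum_ke^{-k^2}|c_k|,\qquad\Bigl[\sum q_kz^k\Bigr]_t=\sum_ke^{-k^2}[q_k]_{t^-}\quad(t\ne\emptyset).$$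
By induction on $|t|$ the following hold.

- $[f]_t\le\|f\|_t$. This is clear at the root, and $\sum e^{-k^2}[q_k]_{t^-}\le\sum e^{-k^2}\|q_k\|_{t^-}\le\sum N_{t,k}(q_k)$. In particular $[f]_t$ is finite.
- $[\cdot]_t$ is an algebra norm. It is a norm since $[f]_t=0$ forces all $[q_k]_{t^-}=0$, so all $q_k=0$. It is submultiplicative since $[fg]_t\le\sum_{k,l}e^{-(k+l)^2}[q_kr_l]_{t^-}\le\sum_{k,l}e^{-k^2}[q_k]_{t^-}\,e^{-l^2}[r_l]_{t^-}$; the root is the same computation with scalars.
- $[f\circ\pi_{t,s}]_t=[f]_s$ for $s\le t$, since for $s=t^-$ only the $k=0$ term is present and its weight is $1$. Also $[1]_t=1$.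

Put $|a|=\sum_t[a_t]_t\le\|a\|$. This is an algebra norm on $A$: exactly as in Step 3, each comparable pair $(s,s')$ with maximum $u$ contributes to $|ab|$ at most $[a_s\circ\pi_{u,s}]_u[b_{s'}\circ\pi_{u,s'}]_u=[a_s]_s[b_{s'}]_{s'}$.

We have $|g_t^k|=[z_{|t|}^k]_t=e^{-k^2}$. On the other hand $r(g_t)=1$: by (3), $\delta_{t,w}(g_t)=1$ for $w\in W_t$ with last coordinate $1$, and $\|g_t\|=1$. So $|g_t|=e^{-1}<1=r(g_t)$, and SEP fails.

Now let $R$ be the completion of $(A,|\cdot|)$. Each $g_t$ is quasinilpotent in $R$, as $|g_t^k|^{1/k}=e^{-k}\to0$. Since $r_R$ is subadditive and submultiplicative, every polynomial without constant term in the $g_t$ is quasinilpotent in $R$. These polynomials are $\|\cdot\|$-dense in $A$, hence $|\cdot|$-dense in $R$. Finally $|r_R(a)-r_R(b)|\le r_R(a-b)\le|a-b|$, so $r_R$ is continuous and vanishes identically: $\lim_n|a^n|^{1/n}=r_R(a)=0$ for all $a\in A$. This is part 2 of Theorem 1.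

**Step 8: the unitization.** The purpose is to see that adding a unit does not spoil UUNP; the only danger is an isolated character at infinity. Let $A^\#=A\oplus\mathbb C1$, with norm $\|a\|+|\lambda|$ at $a+\lambda1$. Then $\Delta(A^\#)=\Delta(A)\cup\{\infty\}$, where $\infty(a+\lambda1)=\lambda$ and $\Delta(A)$ is open. The algebra $A^\#$ is semisimple: if all characters vanish at $a+\lambda1$, then $\lambda=0$ by $\infty$, and then $a=0$.

For $w\in\mathbb D\setminus\{0\}$, $\delta_{\emptyset,w}$ is a character of $A$, since it takes the value $w$ at $g_\emptyset$. As $w\to0$, $\delta_{\emptyset,w}(a)=a_\emptyset(w)\to a_\emptyset(0)=0$ for all $a\in A$, so $\delta_{\emptyset,w}\to\infty$ in $\Delta(A^\#)$. Hence $\infty$ is not isolated, and every nonempty open $O\subset\Delta(A^\#)$ meets $\Delta(A)$ in a nonempty open set. By Lemma E, $O$ contains $\{\varphi\in\Delta(A):\varphi(g_t)\ne0\}$ for some $t$, and this is $\{\varphi\in\Delta(A^\#):\varphi(g_t)\ne0\}$, because $\infty(g_t)=0$. So $k(F)\ne0$ for every closed $F\subsetneq\Delta(A^\#)$, and $A^\#$ has UUNP by Lemma A(e).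 The algebra norm $|a|+|\lambda|$ on $A^\#$ takes the value $e^{-1}<1=r(g_t)$ at $g_t$, so SEP fails. This completes the proof of Theorem 1. $\square$

## 8. Natural multiplication operators, and norms without continuity

We turn to Theorem 2. First, condition (M) holds whenever $\|\cdot\|\le C\,r$ on $A$, in particular for uniform algebras, unital or not. For $h\in J$ the transform of $b^kh$ vanishes on $h(J)$, so
$$\|b^kh\|\le C\,r(b^kh)\le C\sup_{\Delta\setminus h(J)}|\hat b|^k\;r(h)\le C\sup_{\Delta\setminus h(J)}|\hat b|^k\;\|h\| ,$$
and $k$-th roots give (M).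

The algebra of Theorem 1 violates (M), and one can see it directly. Let $0<\eta<1$, $V=\{\varphi:|1-\varphi(g_\emptyset)|<\eta\}$ and $J=k(\Delta\setminus V)$. Choose $t=(j)$ with $U_t\subset\{|1-z_0|<\eta\}$. By Lemma D, $\varphi(g_t)\ne0$ implies $\varphi\in V$, so $g_t\in J$. For $b=1-g_\emptyset$ we have
$$\|M_b^mg_t\|=N_{t,1}\bigl((1-z_0)^m\bigr)\ge e^{-1}\|(1-z_0)^m\|_\emptyset=e^{-1}2^m ,$$
so $\lim\|M_b^m\|^{1/m}\ge2$ on $J$, whereas $|\hat b|\le\eta$ on $\Delta\setminus h(J)\subset V$. This is the exact point at which the argument of Proposition C breaks.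

Now let $A$ be semisimple and satisfy (M). That SEP implies UUNP is Lemma A(d). Assume UUNP, and suppose that there are a norm $|\cdot|$, possibly discontinuous, and an element $a$ with $|a|<r(a)$. We look for a contradiction.

**Step 1: dividing by $a$.** The purpose is to recover from (M) the quotients $h_k$ of Proposition C. Scale so that $r(a)=1=\hat a(x)$ for some $x\in\Delta$. Put $\rho=\lim|a^k|^{1/k}\le|a|<1$ and choose $0<\eta<\eta'<1-\rho$. Let $V=\{|1-\hat a|<\eta\}$ and $J=k(\Delta\setminus V)$; by Lemma B, $J\ne0$.

Let $J'\subset J$ be a nonzero closed ideal of $A$. Then $J'$ vanishes on $\Delta\setminus V$, so $\Delta\setminus h(J')\subset V$. By (M) with $b=1-a$, the operator $1-M_a$ on $J'$ has spectral radius at most $\eta<1$. So $M_a$ is invertible on $J'$ with inverse $\sum_j(1-M_a)^j$, its spectrum lies in $\{\mu:|1-\mu|\le\eta\}$, and $M_a^{-1}$ has spectral radius at most $1/(1-\eta)<1/(1-\eta')$. Hence there is $C'$ depending on $J'$ with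
$$\|M_a^{-k}|_{J'}\|\le C'(1-\eta')^{-k}\qquad(k\ge0).\tag{4}$$

If $|\cdot|$ were continuous we could finish as in Proposition C. In general (4) bounds $\|M_a^{-k}f\|$ but not $|M_a^{-k}f|$. We shall not prove that $|\cdot|$ is continuous on any ideal. It is enough that $h\mapsto|fh|$ be bounded by a multiple of $\|h\|$ for one $f\ne0$ and the relevant $h$, and an infinite orthogonal sequence in $J$ provides this.

**Step 2: Case 1, there are nonzero $f_1,f_2,\ldots\in J$ with $f_mf_n=0$ for $m\ne n$.** The purpose is to find one $f_n$ that tames the norm, and to conclude as before. Let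
$$J_n=\{h\in J:hf_m=0\ \text{for all }m\ne n\},$$
a closed ideal of $A$ containing $f_n$.

We claim that for some $n$ there is $C$ with $|f_nh|\le C\|h\|$ for all $h\in J_n$. If not, then for every $n$ we can choose, after scaling, $h_n\in J_n$ with $\|h_n\|\le2^{-n}$ and $|f_nh_n|\ge n|f_n|$. Let $y=\sum_mh_m\in A$. Multiplication by $f_n$ is $\|\cdot\|$-continuous and $f_nh_m=0$ for $m\ne n$, so $f_ny=f_nh_n$. Then $n|f_n|\le|f_ny|\le|f_n||y|$, and $|y|\ge n$ for all $n$, which is absurd.

For this $n$, apply (4) to $J'=J_n$ and put $h_k=M_a^{-k}f_n\in J_n$, so $a^kh_k=f_n$. Then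
$$|f_n^2|=|a^kf_nh_k|\le|a^k|\,|f_nh_k|\le|a^k|\,C\,C'(1-\eta')^{-k}\|f_n\|\longrightarrow0 ,$$
because $\rho<1-\eta'$. So $f_n^2=0$, hence $\hat f_n=0$ and $f_n=0$ by semisimplicity, a contradiction.

**Step 3: Case 2, no such sequence exists; finding an ideal without zero divisors.** The purpose of the remaining steps is to show that $J$ then contains a minimal idempotent, where the computation for $\mathbb C^n$ in Section 1 applies. For open $O\subset V$ let $J_O=k(\Delta\setminus O)\subset J$. We claim that some nonzero $J_O$ has no zero divisors, meaning that $ff'=0$ with $f,f'\in J_O$ implies $f=0$ or $f'=0$.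

Suppose not. Start with $O_0=V$, for which $J_{O_0}=J\ne0$. Given $O_i$ with $J_{O_i}\ne0$, pick nonzero $f_{i+1},f'\in J_{O_i}$ with $f_{i+1}f'=0$, and let $O_{i+1}=\{\hat f'\ne0\}$. This set is open and contained in $O_i$, and $f'\in J_{O_{i+1}}$, so $J_{O_{i+1}}\ne0$. Moreover $\hat f_{i+1}=0$ on $O_{i+1}$. For $m>i+1$ we have $f_m\in J_{O_{m-1}}\subset J_{O_{i+1}}$, so $\hat f_m=0$ off $O_{i+1}$; hence $\hat f_{i+1}\hat f_m=0$ everywhere and $f_{i+1}f_m=0$. So $f_1,f_2,\ldots$ is an orthogonal sequence of nonzero elements of $J$, which Case 2 excludes. Fix an $O$ as claimed.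

**Step 4: normalized elements of $J_O$ are idempotent.** The purpose is to show that if $f\in J_O$ and $r(f)=1=\hat f(y)$ for some $y\in\Delta$, then $f^2=f$. Otherwise $u=f-f^2\in J_O$ is nonzero, and there are $c\in\mathbb C$ and $y'\in\Delta$ with $r(cu)=1=c\,\hat u(y')$. Choose $\theta\in(0,1)$ with $|c|\theta<1/2$, and let
$$V'=\{|1-\hat f|<\theta\},\qquad V''=\{|1-c\hat u|<1/2\}.$$
Both lie in $O$, since $\hat f=\hat u=0$ off $O$. They are disjoint: on $V'$ we have $|c\hat u|=|c\hat f(1-\hat f)|\le|c|\theta<1/2$, while $|c\hat u|>1/2$ on $V''$. By Lemma B, applied to $f$ and to $cu$, there are nonzero $p\in k(\Delta\setminus V')$ and $q\in k(\Delta\setminus V'')$. Both lie in $J_O$, and $\hat p\hat q=0$, so $pq=0$. This contradicts the choice of $O$.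

**Step 5: the idempotent.** The purpose is to show that $J_O$ is one-dimensional and to evaluate $|\cdot|$ there. By Step 4 every nonzero element of $J_O$ is a scalar multiple of a nonzero idempotent. If $f,f'\in J_O$ are nonzero idempotents, then $f(f'f-f')=f'f-ff'=0$, so $f'f=f'$ as $J_O$ has no zero divisors; by symmetry $ff'=f$. So $f=f'$, and $J_O=\mathbb Cf$ with $f^2=f\ne0$.

Since $J_O$ is an ideal, $af=\lambda f$ for some $\lambda$. As $f$ is a nonzero idempotent, $\hat f(y)=1$ for some $y$, and evaluating at $y$ gives $\lambda=\hat a(y)$. This $y$ lies in $O\subset V$, so $|\lambda|>1-\eta>\rho$. But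
$$|\lambda|^k|f|=|a^kf|\le|a^k|\,|f| ,$$
so $|\lambda|\le\lim|a^k|^{1/k}=\rho$, a contradiction.

Both cases are impossible. Hence $r(a)\le|a|$ for every $a\in A$ and every norm $|\cdot|$ on $A$, and Theorem 2 is proved. $\square$

Since (M) holds whenever $\|\cdot\|\le C\,r$, a semisimple commutative Banach algebra with UUNP and without SEP must have a norm that is not equivalent to its spectral radius.
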